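# How many generators a tight wavelet frame needs: a fiber-dimension bound and the Mexican hat

## The bound, and the system that violates it

**Theorem 1.** For $f\in L^2(\mathbb R)$ put $T_kf(x)=f(x-k)$ for $k\in\mathbb Z$, $Df(x)=2^{1/2}f(2x)$, and $\hat f(\xi)=\int f(x)e^{-2\pi ix\xi}\,dx$. Let $\psi_1,\dots,\psi_L\in L^2(\mathbb R)$, and for $i\ge 1$ and a.e. $\xi\in[0,1)$ let
$$u_i^l(\xi)=\big(\hat\psi_l(2^i(\xi+k))\big)_{k\in\mathbb Z}\in\ell^2(\mathbb Z),\qquad d(\xi)=\dim\operatorname{span}\{u_i^l(\xi): i\ge 1,\ 1\le l\le L\}\in\{0,1,\dots,\infty\}.$$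
Suppose that $\{D^jT_k\psi_l\}_{j,k\in\mathbb Z,\,1\le l\le L}$ is a Bessel sequence and that its frame operator $S$ commutes with $T_1$ (for instance, the system is a tight frame, $S=A\cdot I$). Then
$$\int_0^1 d(\xi)\,d\xi\le L .$$

**Theorem 2.** Let $\psi_1(x)=(1-x^2)e^{-x^2/2}$ be the Mexican hat. Then $\{D^jT_k\psi_1\}_{j,k\in\mathbb Z}$ is Bessel, but for no $N\in\mathbb N$ and no $\psi_2,\dots,\psi_{N+1}\in L^2(\mathbb R)$ is $\bigcup_{l=1}^{N+1}\{D^jT_k\psi_l\}_{j,k}$ a tight frame.

Now let us unpack this. Recall that a sequence $\{f_i\}$ in a separable Hilbert space $\mathcal H$ is a **Bessel sequence** if $\sum_i|\langle f,f_i\rangle|^2\le B\|f\|^2$ for some $B>0$ and all $f\in\mathcal H$. It is a **tight frame** if $\sum_i|\langle f,f_i\rangle|^2=A\|f\|^2$ for some $A>0$ and all $f$, and a **Parseval frame** if moreover $A=1$. The **frame operator** of a Bessel sequence is the bounded positive operator $Sf=\sum_i\langle f,f_i\rangle f_i$. Since $\langle Sf,f\rangle=\sum_i|\langle f,f_i\rangle|^2$, tightness means exactly $S=A\cdot I$.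 The **wavelet system** of $\psi$ is $\{D^jT_k\psi\}_{j,k\in\mathbb Z}=\{2^{j/2}\psi(2^jx-k)\}_{j,k\in\mathbb Z}$.

It is known that every Bessel sequence can be extended to a tight frame by adding vectors, and the proof is short. If $B$ is a Bessel bound and $(e_n)$ is an orthonormal basis, then $B\cdot I-S\ge 0$. The added vectors $(B\cdot I-S)^{1/2}e_n$ contribute $\sum_n|\langle f,(B\cdot I-S)^{1/2}e_n\rangle|^2=\langle (B\cdot I-S)f,f\rangle$, so the total is $B\|f\|^2$. But these added vectors have no wavelet structure. A conjecture of Deguang Han asks for structure. We take it from the source of our problem, "On Parseval wavelet frames with two or three generators via the unitary extension principle".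

**Conjecture (Deguang Han).** If $\psi_1\in L^2(\mathbb R)$ and $\{D^jT_k\psi_1\}$ is Bessel, then there is $\psi_2\in L^2(\mathbb R)$ such that $\{D^jT_k\psi_1\}\cup\{D^jT_k\psi_2\}$ is a tight frame for $L^2(\mathbb R)$.

Theorem 2 with $N=1$ says that the conjecture is false, and the other $N$ say that adding any finite number of wavelet systems does not help. Unions are read as indexed families, as is usual for frames. Reading them as unions of sets does not rescue the conjecture, as we check near the end.

The obstruction is Theorem 1: the negative dilates $D^{-1}\psi_l,D^{-2}\psi_l,\dots$ of the generators of a tight wavelet frame can occupy only $L$ dimensions, in an averaged sense. To make "dimension" precise we need fibers.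

## Fibers over the unit interval

All inner products are linear in the first variable. Three formulas are used constantly:
$$T_kD^n=D^nT_{2^nk}\ \ (n\ge0),\qquad D^{-i}T_r=T_{2^ir}D^{-i}\ \ (i\ge0),\qquad \widehat{D^nf}(\xi)=2^{-n/2}\hat f(2^{-n}\xi)\ \ (n\in\mathbb Z). \tag{1}$$
The first holds because $T_kD^nf(x)=2^{n/2}f(2^nx-2^nk)$, and the second is checked the same way.

**Definition (fiber map).** For $\xi\in[0,1)$ let $\mathcal Tf(\xi)=(\hat f(\xi+k))_{k\in\mathbb Z}$.

By Plancherel, $\mathcal T$ is unitary from $L^2(\mathbb R)$ onto $L^2([0,1);\ell^2(\mathbb Z))$. It cuts $\hat f$ into unit pieces and stacks them. For example, $\hat f=1_{[0,1)}$ has $\mathcal Tf(\xi)=e_0$ for all $\xi$, where $(e_k)$ is the standard basis of $\ell^2(\mathbb Z)$. Since $\widehat{T_kf}(\xi)=e^{-2\pi ik\xi}\hat f(\xi)$, the operator $T_k$ becomes multiplication by the scalar function $e^{-2\pi ik\xi}$.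

By (1), $\mathcal T(D^{-i}\psi_l)(\xi)=2^{i/2}u_i^l(\xi)$. So $d(\xi)$ is the dimension of the span of the fibers at $\xi$ of all negative dilates $D^{-i}\psi_l$, $i\ge1$. It is measurable, being a supremum of ranks of finite Gram matrices with measurable entries. We use $u_0^l(\xi)=\mathcal T\psi_l(\xi)$ as well, and write $d_\psi$ for the function $d$ of a single $\psi$.

*Parseval in fibers.* For $f,g\in L^2(\mathbb R)$,
$$\sum_{k\in\mathbb Z}|\langle f,T_kg\rangle|^2=\int_0^1|\langle\mathcal Tf(\xi),\mathcal Tg(\xi)\rangle|^2\,d\xi\in[0,\infty]. \tag{2}$$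
Indeed $\langle f,T_kg\rangle=\int_0^1\langle\mathcal Tf(\xi),\mathcal Tg(\xi)\rangle e^{2\pi ik\xi}\,d\xi$, so these numbers are, up to the sign of $k$, the Fourier coefficients of the $L^1$ function $\langle\mathcal Tf(\cdot),\mathcal Tg(\cdot)\rangle$. Such a function has square-summable coefficients iff it is in $L^2$, and then Parseval applies. Otherwise both sides are $\infty$.

*Operators with fibers.* Let $K$ be bounded and commute with $T_1$, hence with $T_1^{-1}$. After conjugation by $\mathcal T$ it commutes with multiplication by trigonometric polynomials, hence (weak-$*$ density) with all scalar multiplications by $L^\infty([0,1))$. A standard theorem (e.g. Reed–Simon IV, Thm XIII.84) says that $K$ is then **decomposable**: $\mathcal T(Kf)(\xi)=K(\xi)\mathcal Tf(\xi)$ for a measurable field of bounded operators $K(\xi)$ on $\ell^2(\mathbb Z)$, unique up to null sets. If $K\ge0$, then $K(\xi)\ge0$ a.e. To see this, test $K$ on $f$ with $\mathcal Tf(\xi)=\phi(\xi)a$, where $\phi\ge 0$ is bounded and $a\in\ell^2(\mathbb Z)$. Then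 $\int\phi^2\langle K(\xi)a,a\rangle\,d\xi\ge0$ for all such $\phi$, so $\langle K(\xi)a,a\rangle\ge0$ a.e. for each $a$ in a countable dense set, and then for all $a$ by continuity.

*The translates of the generators.* If $\{T_k\psi_l\}_{k,l}$ is Bessel, let $Pf=\sum_{l,k}\langle f,T_k\psi_l\rangle T_k\psi_l$. It commutes with all $T_k$, and
$$P(\xi)=\sum_{l=1}^L\langle\cdot,u_0^l(\xi)\rangle u_0^l(\xi),\qquad \operatorname{rank}P(\xi)\le L. \tag{3}$$
To see this, (2) gives $\langle Pf,f\rangle=\int_0^1\sum_l|\langle\mathcal Tf(\xi),u_0^l(\xi)\rangle|^2d\xi$. Taking $\mathcal Tf=\phi\,a$ with arbitrary bounded $\phi$ shows $\langle P(\xi)a,a\rangle=\sum_l|\langle a,u_0^l(\xi)\rangle|^2$ a.e. for each $a$ in a countable dense set, hence for all $a$, and polarization gives (3).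

## Two Shannon computations

**Shannon wavelet.** Let $\hat\psi=1_F$, $F=\{1/2\le|\xi|<1\}$. Integer translates of $F$ tile $\mathbb R$ and dyadic dilates of $F$ tile $\mathbb R\setminus\{0\}$, up to null sets. So $\{T_k\psi\}$ is an orthonormal basis of the space of functions with spectrum in $F$, and the whole wavelet system is an orthonormal basis of $L^2(\mathbb R)$. Here $L=1$. The coordinate $u_i(\xi)_k$ is $1$ if $2^{-i-1}\le|\xi+k|<2^{-i}$ and $0$ otherwise. For $i\ge1$ this forces $|\xi+k|<1/2$. So if $\xi\in(0,1/2)$, only $k=0$ occurs, for exactly one $i$. If $\xi\in(1/2,1)$, only $k=-1$ occurs, again for exactly one $i$. Hence $d=1$ a.e. and $\int_0^1d=1=L$: equality.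

**The dilate $D\psi$.** Now take $\psi_1=D\psi$, so $\hat\psi_1=2^{-1/2}1_{\{1\le|\xi|<2\}}$. By (1), its system consists of the vectors $D^{j+1}T_{2k}\psi$, so it is an orthonormal sequence, which is Bessel but not complete. For $\xi\in(0,1/2)$ the vector $u_1(\xi)$ sees $1/2\le|\xi+k|<1$, so it is a multiple of $e_{-1}$, while $u_2,u_3,\dots$ give exactly one nonzero vector, a multiple of $e_0$. For $\xi\in(1/2,1)$ the roles of $e_0$ and $e_{-1}$ are exchanged. So $d=2$ a.e. and $\int_0^1d=2>1$. This does not contradict Theorem 1; rather, it shows that $S$ cannot commute with $T_1$, and that at least one more generator is needed for a tight frame. One suffices: with $\varphi=DT_1\psi$ we get $D^jT_k\varphi=D^{j+1}T_{2k+1}\psi$, the missing half of the basis.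

So it is possible to fit extra dimensions into the negative dilates, and each costs a generator. A function with $d\equiv\infty$ costs infinitely many, and the Mexican hat is such a function.

## The Mexican hat: Bessel, with $d\equiv\infty$

We prove Theorem 2, taking Theorem 1 for granted for now. Since $\psi_1=-\frac{d^2}{dx^2}e^{-x^2/2}$ and $e^{-x^2/2}$ has transform $\sqrt{2\pi}\,e^{-2\pi^2\xi^2}$,
$$\hat\psi_1(\xi)=c\,\xi^2e^{-\alpha\xi^2},\qquad \alpha=2\pi^2,\quad c=4\pi^2\sqrt{2\pi}.$$

**Step A: the system is Bessel.** There is $C$ with $|\hat\psi_1(\xi)|\le C\min(\xi^2,\xi^{-2})$, and $\hat\psi_1$ is bounded. So $C_1=\sup_\xi\sum_k|\hat\psi_1(\xi+k)|<\infty$. Also $C_2=\sup_{\xi\ne0}\sum_{j\in\mathbb Z}|\hat\psi_1(2^j\xi)|<\infty$: we may assume $1\le|\xi|<2$, and then the sum is at most $C\sum_{j\ge0}4^{-j}+C\sum_{j\ge1}4\cdot4^{-j}=\tfrac83C$.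

Put $g_j(\eta)=2^{j/2}\hat f(2^j\eta)$, the transform of $D^{-j}f$. Since $\langle f,D^jT_k\psi_1\rangle=\langle D^{-j}f,T_k\psi_1\rangle$, (2) and the Cauchy–Schwarz inequality with weight $|\hat\psi_1|$ give
$$\sum_k|\langle f,D^jT_k\psi_1\rangle|^2=\int_0^1\Big|\sum_ng_j(\eta+n)\overline{\hat\psi_1(\eta+n)}\Big|^2d\eta\le C_1\int_{\mathbb R}|g_j|^2|\hat\psi_1|\,d\eta=C_1\int_{\mathbb R}|\hat f(\xi)|^2|\hat\psi_1(2^{-j}\xi)|\,d\xi .$$
Summing over $j$ gives the Bessel bound $C_1C_2$.

**Step B: $d_{\psi_1}(\xi)=\infty$ for every $\xi\in[0,1)$.** For $s\in\mathbb Z$ let $u_s(\xi)=(\hat\psi_1(2^s(\xi+k)))_k=\big(c\,4^s(\xi+k)^2e^{-\alpha4^s(\xi+k)^2}\big)_k$. We claim that the vectors $u_s(\xi)$, $s\in\mathbb Z$, are linearly independent. (Here only $s\ge1$ matters; the general case is used later.) In a vanishing finite combination $\sum_sa_su_s(\xi)=0$ with some nonzero coefficient, let $s_0$ be the smallest index with $a_{s_0}\ne0$. For $k\ge1$ the $k$-th coordinate of $u_{s_0}(\xi)$ is nonzero. Divide by it: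
$$a_{s_0}+\sum_{s>s_0}a_s\,4^{s-s_0}e^{-\alpha(4^s-4^{s_0})(\xi+k)^2}=0 .$$
As $k\to\infty$ every term of the sum tends to $0$, so $a_{s_0}=0$, a contradiction.

**Step C: conclusion.** If $\bigcup_{l=1}^{N+1}\{D^jT_k\psi_l\}$ were a tight frame, then Theorem 1 with $L=N+1$ would give $\int_0^1d\le N+1$. But $d\ge d_{\psi_1}\equiv\infty$. This proves Theorem 2, given Theorem 1. $\square$

## Splitting by scale, and where the rank count stalls

We turn to Theorem 1. Put $P_j=D^jPD^{-j}$, the frame operator of the scale-$j$ part $\{D^jT_k\psi_l\}_{k,l}$, and collect the negative scales: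
$$K=\sum_{j<0}P_j .$$
Applying $D$ shifts the scales by one: $DKD^{-1}=\sum_{j\le0}P_j=K+P$. In fibers, dilation by $D$ joins the two points $\xi/2$ and $(\xi+1)/2$ over $\xi$. So if $K$ has fibers, this identity will say, up to a unitary,
$$K(\tfrac\xi2)\oplus K(\tfrac{\xi+1}2)\;\cong\;K(\xi)+P(\xi),\qquad\operatorname{rank}P(\xi)\le L .$$
The first thing to try is to count ranks. With $\rho=\int_0^1\operatorname{rank}K(\xi)\,d\xi$, integrating the ranks of both sides gives $2\rho\le\rho+L$. If $\rho<\infty$, then $\rho\le L$, and we would be nearly done.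

This stops exactly at "if $\rho<\infty$". When $\rho=\infty$ the inequality reads $\infty\le\infty$, and an infinite $\rho$ is what we must exclude for the Mexican hat. Replacing rank by trace does not help by itself: with $\tau=\int_0^1\operatorname{tr}K(\xi)\,d\xi$, the same identity gives $2\tau=\tau+\sum_l\|\psi_l\|^2$, which $\tau=\infty$ also satisfies, and a finite trace says nothing about the rank. Nor can any argument work that uses only the scaling identity, positivity, and translation invariance: for $c>0$ the operator $K+c\cdot I$ has all three properties, since $D(K+c\cdot I)D^{-1}=(K+c\cdot I)+P$, and all its fibers have infinite rank.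

Two things get us past this point.

1. We use where $K$ comes from, a sum over *negative* scales only, to prove the estimate $\tau\le\sum_l\|\psi_l\|^2<\infty$ by hand.
2. We count not the rank but the number $n_\lambda$ of eigenvalues that are at least $\lambda>0$. This number is finite on average, because $n_\lambda\le\lambda^{-1}\operatorname{tr}$. It obeys the same inequality as the rank: adding an operator of rank at most $L$ raises it by at most $L$. So the cancellation in $2N\le N+L$ is legitimate for each $\lambda$, with a bound $L$ that *does not depend on $\lambda$*. Then let $\lambda\downarrow0$.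

Finally, does $K$ have fibers? By (1), a single $P_{-i}$ with $i\ge1$ is only guaranteed to commute with $T_{2^i}$, and it may fail to commute with $T_1$: for $\psi_1=D\psi$ with the Shannon $\psi$, the operator $P_{-1}$ is the projection onto $\overline{\operatorname{span}}\{T_{2k}\psi\}$, which contains $\psi$ and is orthogonal to $T_1\psi$. This is where the hypothesis on $S$ enters.

## Proof of Theorem 1

**Step 1: $K$ commutes with $T_1$ and satisfies a scaling identity.** All $P_j$ are positive. The partial sums of $\sum_jP_j$ are bounded by $S$, so the sums $S=\sum_{j\in\mathbb Z}P_j$, $K=\sum_{j<0}P_j$ and $R=\sum_{j\ge0}P_j$ converge strongly. For $j\ge0$ we have $T_1D^j=D^jT_{2^j}$, and $P$ commutes with $T_{2^j}$, so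
$$T_1P_j=D^jT_{2^j}PD^{-j}=D^jPT_{2^j}D^{-j}=D^jPD^{-j}T_1=P_jT_1 .$$
Hence $R$ commutes with $T_1$. By hypothesis so does $S$, and therefore so does $K=S-R$. Moreover
$$DKD^{-1}=\sum_{j<0}P_{j+1}=\sum_{j\le0}P_j=K+P. \tag{4}$$

**Step 2: reading (4) in fibers.** By Step 1, $K$ has fibers $K(\xi)\ge0$, and $P(\xi)$ is given by (3). Let $U:\ell^2\oplus\ell^2\to\ell^2$ be the interleaving unitary $U(a,b)_{2n}=a_n$, $U(a,b)_{2n+1}=b_n$. For $\varepsilon\in\{0,1\}$, (1) gives
$$\widehat{Df}(\xi+2n+\varepsilon)=2^{-1/2}\hat f\big(\tfrac{\xi+\varepsilon}2+n\big),\qquad\text{so}\qquad \mathcal T(Df)(\xi)=2^{-1/2}U\big(\mathcal Tf(\tfrac\xi2),\mathcal Tf(\tfrac{\xi+1}2)\big).$$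
Apply this with $Kf$ in place of $f$:
$$\mathcal T(DKf)(\xi)=2^{-1/2}U\big(K(\tfrac\xi2)\mathcal Tf(\tfrac\xi2),K(\tfrac{\xi+1}2)\mathcal Tf(\tfrac{\xi+1}2)\big)=U\big(K(\tfrac\xi2)\oplus K(\tfrac{\xi+1}2)\big)U^*\,\mathcal T(Df)(\xi).$$
So $DKD^{-1}$ has fibers $U(K(\frac\xi2)\oplus K(\frac{\xi+1}2))U^*$, and (4) becomes
$$U\big(K(\tfrac\xi2)\oplus K(\tfrac{\xi+1}2)\big)U^*=K(\xi)+P(\xi)\qquad\text{for a.e. }\xi\in[0,1). \tag{5}$$

**Step 3: the averaged trace is finite, $\int_0^1\operatorname{tr}K(\xi)\,d\xi\le\sum_l\|\psi_l\|^2$.** We lay out the diagonal entries of all the fibers along the real line: $\kappa(\xi+k)=\langle K(\xi)e_k,e_k\rangle$ for $\xi\in[0,1)$, $k\in\mathbb Z$. Then $\kappa$ is bounded, nonnegative and measurable, and $\int_0^1\operatorname{tr}K(\xi)\,d\xi=\int_{\mathbb R}\kappa$. Put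
$$\Phi=\sum_l|\hat\psi_l|^2\in L^1(\mathbb R),\qquad h(\xi)=\sum_{i\ge1}\Phi(2^i\xi),\qquad \int_{\mathbb R}h=\sum_{i\ge1}2^{-i}\|\Phi\|_1=\sum_l\|\psi_l\|^2 .$$
So it suffices to show $\kappa\le h$ a.e. The last sum is where negativity of the scales is used.

We cannot compute the diagonal of each $P_{-i}$ separately, since $P_{-i}$ need not have fibers. Instead we test with narrow functions. Let $I$ be a half-open interval contained in some $[k,k+1)$ and let $\hat f_I=1_I$. Then $\mathcal Tf_I(\xi)=1_{I-k}(\xi)e_k$, so $\langle Kf_I,f_I\rangle=\int_I\kappa$. On the other hand $\langle Kf_I,f_I\rangle=\sum_{i\ge1}\langle P_{-i}f_I,f_I\rangle$. Since $\langle f_I,D^{-i}T_r\psi_l\rangle=\langle D^if_I,T_r\psi_l\rangle$ and $\widehat{D^if_I}=2^{-i/2}1_{2^iI}$, (2) gives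
$$\langle P_{-i}f_I,f_I\rangle=\sum_l\int_0^1\Big|\sum_n2^{-i/2}1_{2^iI}(\eta+n)\overline{\hat\psi_l(\eta+n)}\Big|^2d\eta .$$
The set $2^iI$ is a half-open interval of length $2^i|I|$, so the inner sum has at most $\lceil2^i|I|\rceil$ nonzero terms. By Cauchy–Schwarz,
$$\langle P_{-i}f_I,f_I\rangle\le\lceil2^i|I|\rceil\,2^{-i}\int_{2^iI}\Phi .$$
If $2^i|I|\le1$, the right side is $2^{-i}\int_{2^iI}\Phi=\int_I\Phi(2^i\xi)\,d\xi$, one term of $\int_Ih$. If $2^i|I|>1$, then $\lceil2^i|I|\rceil\le2\cdot2^i|I|$, and the right side is at most $2|I|\int_{2^iI}\Phi$. Summing,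
$$\int_I\kappa\le\int_Ih+2|I|\sum_{i:\,2^i|I|>1}\int_{2^iI}\Phi. \tag{6}$$
For any fixed $I$, infinitely many scales are of the second kind, so we must see that the error sum vanishes as $I$ shrinks. Fix $\xi_0\notin\mathbb Z$, put $\rho=|\xi_0|/2>0$, and take $I=[\xi_0-\delta,\xi_0+\delta)$ with $\delta$ so small that $I$ lies in one unit interval $[k,k+1)$ and $3\delta\le|\xi_0|$. On $I$ we have $|\xi|\ge|\xi_0|-\delta\ge\frac23|\xi_0|\ge\rho$. Also $|\xi_0|+\delta\le2(|\xi_0|-\delta)$, so the sets $2^iI$ are pairwise disjoint. Those with $2^i|I|>1$ lie in $\{|\eta|\ge2^i\rho\}\subset\{|\eta|>\rho/|I|\}$. Therefore the sum in (6) is at most $\int_{|\eta|>\rho/|I|}\Phi$, which tends to $0$ as $\delta\to0$ because $\Phi\in L^1$. Dividing (6) by $|I|$ and using Lebesgue's differentiation theorem for $\kappa$ (bounded) and $h$ (integrable), we get $\kappa(\xi_0)\le h(\xi_0)$ for a.e. $\xi_0$. In particular $K(\xi)$ is trace class for a.e. $\xi$.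

**Step 4: $d(\xi)\le\operatorname{rank}K(\xi)$ for a.e. $\xi$.** This connects $K$ to the function we care about. Here rank means the dimension of the closed range. Since $K\ge0$, $Kf=0$ iff $\langle Kf,f\rangle=\sum_{j<0}\sum_{k,l}|\langle f,D^jT_k\psi_l\rangle|^2=0$, that is, iff $f\perp D^jT_k\psi_l$ for all $j<0$, $k$, $l$. So $D^{-i}\psi_l\in(\ker K)^\perp=\overline{\operatorname{ran}}\,K$ for $i\ge1$.

Now let $g\in\overline{\operatorname{ran}}\,K$ be arbitrary and choose $f_n$ with $Kf_n\to g$. Along a subsequence, $K(\xi)\mathcal Tf_n(\xi)\to\mathcal Tg(\xi)$ for a.e. $\xi$. Hence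
$$g\in\overline{\operatorname{ran}}\,K\ \Longrightarrow\ \mathcal Tg(\xi)\in\overline{\operatorname{ran}}\,K(\xi)\ \text{ for a.e. }\xi. \tag{7}$$
Apply (7) to the countably many functions $D^{-i}\psi_l$, whose fibers are $2^{i/2}u_i^l(\xi)$. For a.e. $\xi$ all $u_i^l(\xi)$ with $i\ge1$ lie in $\overline{\operatorname{ran}}\,K(\xi)$, so $d(\xi)\le\operatorname{rank}K(\xi)$.

**Step 5: counting eigenvalues above a threshold.** For a positive trace class operator $T$ and $\lambda>0$ let $n_\lambda(T)$ be the number of eigenvalues of $T$ that are $\ge\lambda$, with multiplicity. It is finite, and it is *the maximal dimension of a subspace on which $\langle Tx,x\rangle\ge\lambda\|x\|^2$*. The span $E_\lambda$ of the eigenvectors with eigenvalue $\ge\lambda$ is such a subspace. Conversely, a subspace of dimension greater than $\dim E_\lambda$ contains some $x\ne0$ orthogonal to $E_\lambda$. Expanding $x$ in the remaining eigenvectors, all with eigenvalue $<\lambda$, gives $\langle Tx,x\rangle<\lambda\|x\|^2$. We need three properties.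

* $n_\lambda(T)\le\lambda^{-1}\operatorname{tr}T$, because each counted eigenvalue contributes at least $\lambda$ to the trace.
* $n_\lambda(T\oplus T')=n_\lambda(T)+n_\lambda(T')$.
* $n_\lambda(T+F)\le n_\lambda(T)+\operatorname{rank}F$ for $F\ge0$ of finite rank. Let $H$ have dimension $n_\lambda(T+F)$ with $\langle(T+F)x,x\rangle\ge\lambda\|x\|^2$ on $H$. On $H\cap\ker F$ this says $\langle Tx,x\rangle\ge\lambda\|x\|^2$, and $\dim(H\cap\ker F)\ge\dim H-\operatorname{rank}F$.

Write $n_\lambda(\xi)=n_\lambda(K(\xi))$. It is measurable. Indeed, the $m$-th largest eigenvalue of $K(\xi)$ is $\sup_W\min_{x\in W,\|x\|=1}\langle K(\xi)x,x\rangle$ over $m$-dimensional $W$. By continuity the supremum may be restricted to $W$ spanned by finitely supported vectors with entries in $\mathbb Q+i\mathbb Q$, and the minimum may be replaced by an infimum over a countable dense subset of the unit sphere of $W$. So each eigenvalue is a measurable function of $\xi$, and $n_\lambda$ counts those that are $\ge\lambda$. By Step 3,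
$$N_\lambda:=\int_0^1n_\lambda(\xi)\,d\xi\le\lambda^{-1}\sum_l\|\psi_l\|^2<\infty .$$

**Step 6: the cancellation.** Apply $n_\lambda$ to (5). The unitary $U$ does not change it, so the second and third properties with $F=P(\xi)$ give
$$n_\lambda(\tfrac\xi2)+n_\lambda(\tfrac{\xi+1}2)\le n_\lambda(\xi)+L\qquad\text{for a.e. }\xi\in[0,1). \tag{8}$$
Integrate over $[0,1)$. The left side gives $2\int_0^{1/2}n_\lambda+2\int_{1/2}^1n_\lambda=2N_\lambda$. So $2N_\lambda\le N_\lambda+L$, and since $N_\lambda<\infty$, we may subtract: $N_\lambda\le L$. As $\lambda\downarrow0$, $n_\lambda(\xi)$ increases to the number of positive eigenvalues of $K(\xi)$, which is $\operatorname{rank}K(\xi)$. Monotone convergence gives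
$$\int_0^1\operatorname{rank}K(\xi)\,d\xi\le L, \tag{9}$$
and Step 4 finishes the proof of Theorem 1, and with it that of Theorem 2. $\square$

## Orthonormal wavelets dilated by $2^m$: exactly $m$ more generators

Call $\psi$ an orthonormal wavelet if its wavelet system is an orthonormal basis of $L^2(\mathbb R)$. The computation with $D\psi$ generalizes.

**Theorem 3.** Let $\psi$ be any orthonormal wavelet, $m\ge1$ and $\psi_1=D^m\psi$. The system of $\psi_1$ is $\{D^jT_{2^mk}\psi\}_{j,k}$, which is an orthonormal sequence. The minimal number of wavelet systems that must be added to obtain a tight frame is exactly $m$.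

In particular, for $m=2$ an orthonormal wavelet system (e.g. $\hat\psi_1=\frac12 1_{\{2\le|\xi|<4\}}$, from the Shannon wavelet) cannot be extended to a tight frame by adding one wavelet system, as indexed families. The constant $L$ in Theorem 1 is optimal.

**Proof.** By (1), $D^jT_kD^m\psi=D^{j+m}T_{2^mk}\psi$, which gives the description of the system.

**Lower bound: every completion has at least $m$ added systems.** Suppose $m'$ systems suffice, and put $L=m'+1$. For $i\ge1$, the vector $u_i(\xi)$ of $\psi_1$ is a nonzero multiple of $\mathcal T(D^{-i}\psi_1)(\xi)=\mathcal T(D^{m-i}\psi)(\xi)$. So the relevant functions are $D^n\psi$ with $n\le m-1$. We treat the exponents $0\le n\le m-1$ and $n<0$ separately.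

For $n,n'\in\{0,\dots,m-1\}$ we have $T_kD^n\psi=D^nT_{2^nk}\psi$, so $\langle T_kD^n\psi,T_{k'}D^{n'}\psi\rangle=\delta_{nn'}\delta_{kk'}$. Thus the Fourier coefficients of the function $\langle\mathcal TD^n\psi(\xi),\mathcal TD^{n'}\psi(\xi)\rangle$ are those of the constant $\delta_{nn'}$, and $\langle\mathcal TD^n\psi(\xi),\mathcal TD^{n'}\psi(\xi)\rangle=\delta_{nn'}$ a.e. These $m$ fibers are orthonormal.

Next, let $V_0=\overline{\operatorname{span}}\{D^jT_k\psi:j<0,k\in\mathbb Z\}$. It is the orthogonal complement of $\overline{\operatorname{span}}\{D^jT_k\psi:j\ge0,k\in\mathbb Z\}$, which is invariant under $T_1^{\pm1}$ because $T_{\pm1}D^jT_k=D^jT_{k\pm2^j}$ for $j\ge0$. Hence $V_0$ is invariant under $T_1^{\pm1}$ too. It contains $D^n\psi$ for $n<0$, so all $T_kD^n\psi$ with $n<0$ are orthogonal to all $T_{k'}D^{n'}\psi$ with $n'\ge0$. Again reading inner products as Fourier coefficients, the corresponding fibers are orthogonal a.e. Therefore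
$$d_{\psi_1}(\xi)=m+d'(\xi)\ \text{ a.e.},\qquad d'(\xi)=\dim\operatorname{span}\{\mathcal TD^n\psi(\xi):n<0\}. \tag{10}$$
Since $D^{-1}\psi\ne0$, $d'\ge1$ on a set of positive measure. Theorem 1 gives $L\ge\int_0^1d\ge\int_0^1d_{\psi_1}>m$, so $L\ge m+1$, i.e. $m'\ge m$.

**Upper bound: $m$ added systems suffice.** Add $\varphi_s=D^sT_{2^{s-1}}\psi$ for $s=1,\dots,m$. By (1), $D^jT_k\varphi_s=D^{j+s}T_{2^sk+2^{s-1}}\psi$, and $D^jT_k\psi_1=D^{j+m}T_{2^mk}\psi$. The set $2^s\mathbb Z+2^{s-1}$ consists of the integers divisible by $2^{s-1}$ but not by $2^s$. Hence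
$$\mathbb Z=2^m\mathbb Z\ \sqcup\ \bigsqcup_{s=1}^m(2^s\mathbb Z+2^{s-1}),$$
and, as $j$ runs over all of $\mathbb Z$, the union of the $m+1$ systems is exactly the orthonormal basis $\{D^jT_k\psi\}$, each element once.

**Optimality of $L$.** For the Shannon wavelet, $d'=1$ a.e.; this was the first computation above. Given $L\ge2$, take $m=L-1$ and the orthonormal basis just constructed, which has $L$ generators. By (10), $\int_0^1d\ge\int_0^1d_{\psi_1}=m+1=L$, so with Theorem 1 we get equality. For $L=1$, the Shannon wavelet itself gives equality. $\square$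

## Unions of sets instead of indexed families

If elements that coincide are counted only once, a system that repeats vectors is treated differently, so Theorem 2 needs a separate check. Suppose that the set-theoretic union of the systems of $\psi_1$ (the Mexican hat) and $\psi_2,\dots,\psi_{N+1}$ is a tight frame. Discard zero generators; the zero vector contributes nothing.

**Step A: one system has no repetitions if $\psi\ne0$.** If $T_n\psi=\psi$ with $n\ne0$, then $(e^{-2\pi in\xi}-1)\hat\psi(\xi)=0$, so $\psi=0$. This excludes repetitions with equal $j$. If $D^jT_k\psi=D^{j'}T_{k'}\psi$ with $j\ne j'$, name the indices so that $n=j'-j>0$. Taking absolute values of Fourier transforms, $|\hat\psi(\xi)|^2=2^{-n}|\hat\psi(2^{-n}\xi)|^2$. Integrating this over $\{2^{ns}\le|\xi|<2^{n(s+1)}\}$ shows that this shell has the same mass of $|\hat\psi|^2$ as the shell with $s-1$. All shells, $s\in\mathbb Z$, thus have equal mass, and the total is finite, so $\psi=0$.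

**Step B: two systems that meet are nested.** If the systems of $\psi_a$ and $\psi_b$ share an element, then $\psi_a=T_{-k}D^nT_{k'}\psi_b$ for some integers $k,n,k'$. Exchanging $a$ and $b$ if necessary, we may assume $n\ge0$. Then (1) gives
$$D^jT_r\psi_a=D^jT_{r-k}D^nT_{k'}\psi_b=D^{j+n}T_{2^n(r-k)+k'}\psi_b,$$
so the system of $\psi_a$ is contained in that of $\psi_b$. As long as two of the remaining systems meet, drop one that is contained in another. What is left is a finite family of pairwise disjoint systems without repetitions, with the same union of sets. As an indexed family it is a tight frame, so Theorem 1 applies to it with some $L\le N+1$.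

**Step C: the Mexican hat still forces $d\equiv\infty$.** If $\psi_1$ was kept, then $d\equiv\infty$, contradicting Theorem 1. If it was dropped, its system lies in that of a kept $\psi_b$, so $\psi_1=D^pT_q\psi_b$ for some $p,q\in\mathbb Z$. Thus $\hat\psi_1(\xi)=2^{-p/2}e^{-2\pi iq2^{-p}\xi}\hat\psi_b(2^{-p}\xi)$, that is,
$$\hat\psi_b(\eta)=2^{p/2}e^{2\pi iq\eta}\hat\psi_1(2^p\eta).$$
At $\eta=2^i(\xi+k)$ with $i\ge1$ the phase is $e^{2\pi iq2^i\xi}$, independent of $k$. So the $i$-th vector of $\psi_b$ at $\xi$ is a nonzero multiple of $u_{i+p}(\xi)$, in the notation of Step B of the proof of Theorem 2. There we showed that the $u_s(\xi)$, $s\in\mathbb Z$, are linearly independent. Hence $d_{\psi_b}=\infty$ a.e., again contradicting Theorem 1. $\square$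

## Band-limited generators can be completed

If $\hat\psi_1$ is bounded and lives on finitely many dyadic shells, the most direct method works: correct the translates of $\psi_1$ at a single scale to a Fourier multiplier, then sum over scales.

**Proposition 4.** Let $\hat\psi_1\in L^\infty$ vanish outside $E=\{2^p\le|\xi|<2^q\}$, $p<q$ integers. Then $\{D^jT_k\psi_1\}$ is Bessel and extends to a tight frame by adding at most $M=\max(1,2^{q+1})$ wavelet systems.

**Proof.** *The case $\psi_1=0$.* Add $\psi$ with $\hat\psi=1_G$, $G=\{1/4\le|\xi|<1/2\}$. The integer translates of $G$ are disjoint, so each fiber $\mathcal T\psi(\xi)$ is $0$ or a basis vector $e_k$ with $\xi+k\in G$. By (3), the frame operator of $\{T_k\psi\}$ is the Fourier multiplier $1_G$. The dyadic dilates of $G$ tile $\mathbb R\setminus\{0\}$, so the full frame operator is $I$: a Parseval frame.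

*The case $\psi_1\ne0$: correction at one scale.* The set $E$ lies in $(-2^q,2^q)$, an open interval of length $2^{q+1}$, which is an integer if $q\ge-1$ and less than $1$ otherwise. So each coset $\xi+\mathbb Z$ meets $E$ in at most $M$ points. Let $v(\xi)=(\hat\psi_1(\xi+k))_k$. Then $A_0:=\operatorname{ess\,sup}\|v(\xi)\|^2\le M\|\hat\psi_1\|_\infty^2<\infty$, and $A_0>0$. Let $\mathcal R$ be the Fourier multiplier $1_E$. Its fiber $\mathcal R(\xi)$ is the projection onto the coordinates in $\{k:\xi+k\in E\}=\{k_1(\xi)<k_2(\xi)<\cdots\}$, at most $M$ of them. Let $P_1f=\sum_k\langle f,T_k\psi_1\rangle T_k\psi_1$, with fibers $\langle\cdot,v(\xi)\rangle v(\xi)$. Since $v(\xi)$ is supported on those coordinates and $\|v(\xi)\|^2\le A_0$, the operator $A_0\mathcal R-P_1$ has positive fibers $G(\xi)=A_0\mathcal R(\xi)-\langle\cdot,v(\xi)\rangle v(\xi)$.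

Put $g_r(\xi)=G(\xi)^{1/2}e_{k_r(\xi)}$ for $1\le r\le M$ (zero if $k_r(\xi)$ does not exist) and $\hat\varphi_r(\xi+k)=g_r(\xi)_k$. These functions are measurable, bounded by $A_0^{1/2}$ and supported in $E$, so $\varphi_r\in L^2(\mathbb R)$. Moreover
$$\sum_r\langle\cdot,g_r(\xi)\rangle g_r(\xi)=G(\xi)^{1/2}\mathcal R(\xi)G(\xi)^{1/2}=G(\xi),$$
because $G(\xi)^{1/2}$ has range in the range of $\mathcal R(\xi)$. By (3), the integer translates of $\psi_1,\varphi_1,\dots,\varphi_M$ together have frame operator $P_1+(A_0\mathcal R-P_1)=A_0\mathcal R$.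

*Summing over scales.* The operator $D^j\mathcal RD^{-j}$ is the Fourier multiplier $1_E(2^{-j}\xi)$, and $\sum_j1_E(2^{-j}\xi)=q-p$ for $\xi\ne0$. So the whole family has frame operator $A_0(q-p)I$ and is a tight frame; in particular the $\psi_1$-part is Bessel. $\square$

The number of added systems here is the number of coordinates that one fiber of $E$ can use. For the Mexican hat, whose fibers $\mathcal T\psi_1(\xi)$ have infinitely many nonzero coordinates, this construction does not produce finitely many generators, and Theorem 2 says that no other construction does either.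

## The intersection of the dilates of $V$

The stronger inequality (9), for $\operatorname{rank}K$ rather than $d$, has one more consequence. For a closed subspace $V$ invariant under $T_1^{\pm1}$, the orthogonal projection $Q_0$ onto $V$ commutes with $T_1$. Its fibers $Q_0(\xi)$ are orthogonal projections a.e., because $Q_0=Q_0^*=Q_0^2$. The **dimension function** of $V$ is $\xi\mapsto\operatorname{rank}Q_0(\xi)$. For example, if $V$ is the space of all $f$ with $\hat f$ supported in $[-\frac12,\frac12]$, it is $1$ a.e.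

**Corollary 5.** Let $\{D^jT_k\psi_l\}_{j,k\in\mathbb Z,\,1\le l\le L}$ be a tight frame, and let $V=\overline{\operatorname{span}}\{D^jT_k\psi_l:j<0,\ k\in\mathbb Z,\ 1\le l\le L\}$. Then $V$ is invariant under integer translations, its dimension function has integral at most $L$ over $[0,1)$, and $\bigcap_{j\in\mathbb Z}D^jV=\{0\}$.

**Proof.** *Invariance and dimension.* By Step 4 of the proof of Theorem 1, $V=(\ker K)^\perp=\overline{\operatorname{ran}}\,K$, which is $T_1^{\pm1}$-invariant since $K$ commutes with $T_1^{\pm1}$. Take $f_k$ with $\mathcal Tf_k\equiv e_k$. Then $Q_0f_k\in\overline{\operatorname{ran}}\,K$, so by (7), $Q_0(\xi)e_k\in\overline{\operatorname{ran}}\,K(\xi)$ a.e., for all $k$. Hence $\operatorname{rank}Q_0(\xi)\le\operatorname{rank}K(\xi)$ a.e., and (9) gives $\int_0^1\operatorname{rank}Q_0(\xi)\,d\xi\le L$. With $p(\xi+k):=\langle Q_0(\xi)e_k,e_k\rangle$ this reads $\int_{\mathbb R}p=\int_0^1\operatorname{tr}Q_0(\xi)\,d\xi\le L$. So $p\in L^1(\mathbb R)$.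

*Trivial intersection.* Let $Q$ be the projection onto $\bigcap_jD^jV$, and let $\hat f=1_{[a,b)}$ with $0\notin[a,b]$. We show $Qf=0$. Let $j\ge0$ and split $[a,b)$ into $n\le2^j(b-a)+1$ half-open intervals $I_r$ of length $\le2^{-j}$; put $\hat f_r=1_{I_r}$. The range of $Q$ lies in $D^{-j}V$, whose projection is $D^{-j}Q_0D^j$. The function $\widehat{D^jf_r}=2^{-j/2}1_{2^jI_r}$ lives on a half-open interval of length $\le1$, so each of its fibers has at most one nonzero entry. Therefore
$$\|Qf_r\|^2\le\|D^{-j}Q_0D^jf_r\|^2=\|Q_0D^jf_r\|^2=2^{-j}\int_{2^jI_r}p .$$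
Since $Qf=\sum_rQf_r$ has $n$ terms, Cauchy–Schwarz gives
$$\|Qf\|^2\le n\sum_r\|Qf_r\|^2\le\big(2^j(b-a)+1\big)2^{-j}\int_{2^j[a,b)}p .$$
As $j\to\infty$ the factor in front stays bounded, and the integral tends to $0$, because $p\in L^1(\mathbb R)$ and $2^j[a,b)$ escapes to infinity ($0\notin[a,b]$). So $Qf=0$. Such $f$ span a dense subspace of $L^2(\mathbb R)$, hence $Q=0$. $\square$
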